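
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Superdeterminism of Deterministic Context-Free Languages\\ Is Undecidable}


\begin{abstract}
A deterministic pushdown automaton of finite delay is superdeterministic if any two of its runs that start in the same state and read the same input end in the same state and change the stack height by the same amount; here runs start and end at accessible configurations to which no $\epsilon$-move applies. A language is superdeterministic if it is accepted by empty store, possibly after adding an end-marker, by such an automaton. We prove that it is undecidable whether the language of a given deterministic pushdown automaton is superdeterministic. The problem is $\Sigma^0_1$-complete and stays undecidable for automata without $\epsilon$-moves over a two-letter alphabet, while over one letter every deterministic context-free language is superdeterministic. There is also no recursive bound on the size of an equivalent superdeterministic automaton.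
\end{abstract}

\section{Introduction}

A superdeterministic pushdown automaton is a deterministic one whose state and stack height, along a given input, do not depend on the contents of the stack. We show that one cannot decide whether a given deterministic context-free language is accepted by such an automaton. We first fix the definitions, and then state the question and the results.

\subsection{Stacks that may veto but not steer}

A \emph{deterministic pushdown automaton} (dpda) is a tuple $M=(Q,\Sigma,\Gamma,\delta,q_0,Z_0)$, where $Q$ is a finite set of states, $\Sigma$ the input alphabet, $\Gamma$ the stack alphabet, $q_0\in Q$ the initial state and $Z_0\in\Gamma$ the initial stack symbol. For each $q\in Q$, $y\in\Sigma\cup\{\epsilon\}$ and $X\in\Gamma$, the transition relation $\delta$ contains at most one move: it reads $y$, pops the top symbol $X$, pushes a string over $\Gamma$ and changes the state. If there is a move for $(q,\epsilon,X)$, there is none for $(q,y,X)$ with $y\in\Sigma$. Following Greibach and Friedman, there are no moves on an empty stack.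

A \emph{configuration} is a pair $c=(q,\zeta)$ with $q\in Q$ and $\zeta\in\Gamma^*$; stacks are written with the top at the right. We put $\mathrm{state}(c)=q$, and $|c|=|\zeta|$ is the \emph{height}. We write $c\xrightarrow{w}c'$ if $M$ can go from $c$ to $c'$ while reading $w\in\Sigma^*$. The initial configuration is $(q_0,Z_0)$; a configuration is \emph{accessible} if it is reachable from it. Unless final states are mentioned, acceptance is by empty store:
\[
L(M)=\{w\in\Sigma^*:\ (q_0,Z_0)\xrightarrow{w}(q,\epsilon)\text{ for some }q\in Q\}.
\]
A configuration is in \emph{reading mode} if no $\epsilon$-move applies to it; all configurations with empty stack are in reading mode. The dpda is of \emph{finite delay} $d$ if from no accessible configuration it can make more than $d$ consecutive $\epsilon$-moves.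

\begin{definition}\label{def:spda}
A dpda $M$ of finite delay is \emph{superdeterministic} (an \emph{SPDA}) if the following holds. Let $c_1,c_2$ be accessible configurations in reading mode with $\mathrm{state}(c_1)=\mathrm{state}(c_2)$, let $w\in\Sigma^*$, and let $c_1\xrightarrow{w}c_1'$ and $c_2\xrightarrow{w}c_2'$ with $c_1',c_2'$ in reading mode. Then
\[
\mathrm{state}(c_1')=\mathrm{state}(c_2')\qquad\text{and}\qquad |c_1'|-|c_1|=|c_2'|-|c_2|.
\]
A language $L\subseteq\Sigma^*$ is \emph{superdeterministic} if $L=L(M)$ for an SPDA $M$ over $\Sigma$, or $L\$=L(M)$ for an SPDA $M$ over $\Sigma\cup\{\$\}$, where $\$\notin\Sigma$ is a new end-marker.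
\end{definition}

A language accepted by empty store is prefix-free, since nothing can be read on an empty stack; the end-marker lifts this restriction.

The definition compares two runs that start in the same state, on arbitrary stacks, and read the same word. As long as both survive, they move in lockstep. So the contents of the stack may \emph{stop} the machine, but may not \emph{steer} it. This is clearest in the following special case.

\begin{definition}\label{def:uniform}
A dpda is \emph{uniform} if it has no $\epsilon$-moves and
\begin{itemize}
\item[(U)] for each state $q$ and letter $y$, all moves for $(q,y)$, over all top symbols, have the same target state and the same height change.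
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:uniform}
Every uniform dpda is an SPDA.
\end{lemma}

\begin{proof}
There are no $\epsilon$-moves, so the delay is $0$ and every configuration is in reading mode. Let two runs start in the same state and read $w$. By (U) and induction on the number of letters read, they are in the same state and have made the same total height change after each letter.
\end{proof}

\begin{example}\label{ex:pal}
Let $x^R$ be the reversal of $x$. The language $\{xcx^R: x\in\{1,2\}^*\}$ is superdeterministic. Start with the stack $Z$ and push the letters $1,2$ that are read; on $c$ leave the stack unchanged and change the state; then read $y\in\{1,2\}$ only with $y$ on top and pop it, and read $\$$ only with $Z$ on top and pop it. This dpda is uniform: a wrong letter is vetoed, but which symbol is on top never influences where the machine goes.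
\end{example}

For the lower bounds we need less than the SPDA condition. For $\kappa\ge0$, a finite-delay dpda satisfies $(H_\kappa)$ if under the hypotheses of Definition~\ref{def:spda} one has
\[
\bigl|(|c_1'|-|c_1|)-(|c_2'|-|c_2|)\bigr|\le\kappa ;
\]
nothing is required of the states of $c_1',c_2'$. Every SPDA satisfies $(H_0)$.

\subsection{The question and the answer}

A dpda with a set $F\subseteq Q$ of final states accepts \emph{by final state} the words $w$ with $(q_0,Z_0)\xrightarrow{w}(q,\zeta)$ for some $q\in F$ and $\zeta\in\Gamma^*$. A \emph{deterministic context-free language} is a language accepted in this way. The letter $D$ always stands for a dpda given with final states, and $L(D)$ is the language it accepts by final state.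

It is known that one can decide whether a given dpda is superdeterministic, and that one cannot decide whether an arbitrary context-free \emph{language} is superdeterministic. The intermediate question is posed in \cite{AST}: ``It is not known if it is decidable whether a deterministic context-free language is superdeterministic.''

There is some reason to hope for a positive answer. Equivalence of dpda's is decidable \cite{Senizergues}, so one can search through all SPDAs for one that accepts the given language. A computable bound on the size of the smallest such SPDA would turn this search into a decision procedure. We show that there is no such bound and no decision procedure.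

A \emph{two-counter machine} $C$ has labels $0,1,\dots,m$ ($m\ge1$), where $0$ means halt, and two counters $c_1,c_2$ with values in $\mathbb N=\{0,1,2,\dots\}$. The instruction at a label $l\ge1$ is either ``$\mathrm{INC}_j$, goto $l'$'' or ``if $c_j=0$ goto $l'$, else decrement $c_j$ and goto $l''$'', with $j\in\{1,2\}$. The machine starts at label $1$ with $c_1=c_2=0$. By Minsky's theorem \cite{Minsky} it is undecidable, in fact $\Sigma^0_1$-hard, whether $C$ halts from this start: every recursively enumerable set many-one reduces to this problem.

\begin{theorem}\label{thm:main}
There is an algorithm that, given a two-counter machine $C$, constructs a dpda $D$ without $\epsilon$-moves such that $L(D)$ (acceptance by final state) is superdeterministic if and only if $C$ halts when started with zero counters. Hence it is undecidable whether the language of a given dpda is superdeterministic.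
\end{theorem}

The \emph{size} $|D|$ of a dpda is any fixed computable measure such that, for a given input alphabet, there are up to renaming of states and stack symbols only finitely many dpda's of size at most a given bound, and these can be listed effectively.

\begin{theorem}\label{thm:strong}
\begin{itemize}
\item[(a)] Let $\mathcal X$ be any class of languages such that (i) every language over $\{0,1\}$ accepted by empty store by a uniform dpda is in $\mathcal X$, and (ii) for every $L'\in\mathcal X$ over $\{0,1\}$, $L'$ or $L'\$$ is accepted by empty store by a finite-delay dpda satisfying $(H_\kappa)$ for some $\kappa$. Then ``$L(D)\in\mathcal X$?'' is undecidable, in fact $\Sigma^0_1$-hard, for dpda's $D$ over $\{0,1\}$ that have no $\epsilon$-moves, have a prefix-free language, and accept the same language by final state and by empty store. In particular this holds for the class $\mathcal X$ of superdeterministic languages.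
\item[(b)] Over a one-letter alphabet every dpda language is superdeterministic. So two letters are optimal in (a).
\item[(c)] The set $\{D: L(D)\text{ is superdeterministic}\}$ is $\Sigma^0_1$-complete: recursively enumerable and not recursive.
\item[(d)] There is no recursive $g$ such that for every dpda $D$ without $\epsilon$-moves and with $L(D)$ superdeterministic, some SPDA of size at most $g(|D|)$ accepts $L(D)$ or $L(D)\$$.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:main} rests only on the definitions and on Minsky's theorem. The decidability of whether a given dpda is an SPDA is used, as a known fact, only in parts (c) and (d) of Theorem~\ref{thm:strong}.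

\section{The idea: two readings of one sequence of blocks}\label{sec:idea}

We need a language that makes an SPDA fail exactly when some computation runs forever. The computation will be presented as a trajectory of integers, and the integers as blocks of letters $a$. The maps we iterate are linear on residue classes.

\begin{definition}\label{def:residue}
A \emph{residue map} is a partial function $f$ on $\mathbb N$ given by an integer $P\ge1$, a set $R\subseteq\{1,\dots,P-1\}$ and integers $\alpha_r>\beta_r\ge1$ for $r\in R$ such that $\beta_r$ divides both $P$ and $r$:
\[
f(N)=\alpha_r\cdot\frac{N}{\beta_r}\quad\text{if } r=N\bmod P\in R,\qquad f(N)\text{ undefined otherwise.}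
\]
Given a start value $N_1\ge1$, its \emph{trajectory} is $N_1,N_2,\dots$ with $N_{t+1}=f(N_t)$ as long as this is defined.
\end{definition}

The value $f(N)$ is an integer because $\beta_r\mid P$ and $\beta_r\mid r$ give $\beta_r\mid N$. Since $0\notin R$, we have $0\notin\mathrm{dom}f$; hence $f(N)>N$ on $\mathrm{dom}f$, and trajectories are strictly increasing.

\medskip
\noindent\textbf{The smallest case.} For $P\ge2$ let $f_P(n)=2n$ for $n$ not divisible by $P$, undefined otherwise (so $R=\{1,\dots,P-1\}$, $\alpha_r=2$, $\beta_r=1$). Start at $N_1=1$. For $P=3$ the trajectory is $1,2,4,8,\dots$, infinite; for $P=4$ it is $1,2,4$ and stops, because $4\notin\mathrm{dom}f_4$. Put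
\[
K=\{a^n\#a^{2n}\#: P\nmid n\},\qquad L_1=K^*,\qquad L_2=a\#K^*.
\]
A pushdown automaton checks membership in $K^*$ pair by pair: it stores the first block of a pair and compares it with the second. In $L_1$ the pairs are blocks $(1,2),(3,4),\dots$; in $L_2$ they are $(2,3),(4,5),\dots$. The blocks of the trajectory satisfy both requirements (Figure~\ref{fig:pairs}). But after an odd number $k$ of them, the $L_1$-reader must remember $N_k$, while the $L_2$-reader has just completed its pairs and has nothing pending. After an even number the roles are exchanged. For $P=3$ the numbers of pending symbols after $k=1,2,3,4,5$ blocks are $1,0,4,0,16$ for $L_1$ and $0,2,0,8,0$ for $L_2$.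

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.8cm]
\node (b1) at (1,0) {$a\#$};
\node (b2) at (2,0) {$a^{2}\#$};
\node (b3) at (3,0) {$a^{4}\#$};
\node (b4) at (4,0) {$a^{8}\#$};
\node (b5) at (5,0) {$a^{16}\#$};
\node at (6,0) {$\cdots$};
\draw (b1.north) to[bend left=50] (b2.north);
\draw (b3.north) to[bend left=50] (b4.north);
\draw (b2.south) to[bend right=50] (b3.south);
\draw (b4.south) to[bend right=50] (b5.south);
\node at (0.2,0.5) {$L_1$:};
\node at (0.2,-0.5) {$L_2$:};
\end{tikzpicture}
\caption{The blocks of the trajectory $1,2,4,8,16,\dots$ of doubling. An arc joins two blocks that are compared with each other: above for membership in $L_1$, below for membership in $L_2$. Immediately after an odd-numbered block, an upper arc is open and all lower arcs are closed; immediately after an even-numbered block it is the reverse.}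
\label{fig:pairs}
\end{figure}

\medskip
\noindent\textbf{Hiding the choice.} There is no conflict if the machine knows which of $L_1$, $L_2$ to check: it can then use different states for the two. The choice must therefore be hidden in the stack. We let the input begin with $x=x_1\cdots x_n\in\{1,2\}^n$, and only afterwards reveal the position $j$ whose symbol $x_j$ says which of $L_1$, $L_2$ is meant. If $2^n$ exceeds the number of states, two words $x\ne x'$ lead to the same state; choose $j$ with $x_j\ne x'_j$. An SPDA now has to read the blocks of the trajectory with the same height change for $x$ and for $x'$. Suppose that the input may also end right after any complete list of pairs, with a tail whose length is bounded in terms of $n$. In the run for $L_2$, the stack must then be emptied during the tail, so the heights after $k$ blocks, $k$ odd, are bounded. Hence they are bounded in the run for $L_1$ as well. But the latter must remember the unbounded number $N_k$. This is impossible for $P=3$.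

\medskip
\noindent\textbf{Why a finite trajectory is harmless.} Take $P=4$. The words that are simultaneously on track for $L_1$ and for $L_2$ are the ten prefixes of $a\#a^2\#a^4$. While reading them, a machine can leave the stack alone and keep the word read in its finite control. Consider the letter that ends the agreement. For instance, after $a\#a^2\#a^v$ with $1\le v\le3$, the letter $\#$ kills $L_2$ (which needs $v=4$) and is fine for $L_1$, with $v$ symbols pending; after $v=4$, the letter $\#$ kills $L_1$ (because $4\notin\mathrm{dom}f_4$) and is fine for $L_2$, with nothing pending. So this letter, together with the word in the finite control, determines the surviving alternative, if there is one. The machine now pushes the pending symbols at once, in a single move that exists only if the hidden symbol is the surviving one. The stack vetoes but does not steer.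

\medskip
Sections~\ref{sec:lang}--\ref{sec:infinite} turn this into a proof, for every residue map, that the resulting language is superdeterministic iff the trajectory is finite. Section~\ref{sec:halting} encodes two-counter machines as residue maps.

\section{The language and a dpda without \texorpdfstring{$\epsilon$}{epsilon}-moves}\label{sec:lang}

Through Section~\ref{sec:infinite}, fix a residue map $f$, with data $P,R,\alpha_r,\beta_r$, and a start value $N_1\ge1$. Let
\begin{gather*}
K=\{a^n\#a^{f(n)}\#: n\in\mathrm{dom}f\},\qquad L_1=K^*,\qquad L_2=a^{N_1}\#K^*,\\
\Sigma=\{1,2,s,a,\#,\vdash,\dashv,!\},\\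
L=\{\,x\,s^{n-j}\vdash w\dashv s^{j-1}\,!\ :\ n\ge1,\ x=x_1\cdots x_n\in\{1,2\}^n,\ 1\le j\le n,\ w\in L_{x_j}\}.
\end{gather*}
A word of $L$ determines $x$, $n$, $j$ and $w$. The machine is meant to stack $x$; the letters $s^{n-j}$ pop it down to $x_j$; the word $w$ is checked above $x_j$; and $\dashv s^{j-1}!$ supplies exactly one letter for each symbol of $x_1\cdots x_j$ and for the bottom symbol, so that the stack can be emptied without $\epsilon$-moves.

\medskip
\noindent\textbf{The dpda $D$.} The stack symbols are $Z$ (initial), $1$, $2$ and $A$. The states are $\mathsf{store}$ (initial), $\mathsf{sel}$, $\mathsf{ret}$, $\mathsf{acc}$ (the only final state), $\mathsf{in}_k$ for $0\le k\le N_1$, $\mathsf{up}_r$ for $0\le r<P$, and $\mathsf{dn}_{r,g}$ for $r\in R$, $0\le g<\alpha_r$. The moves are the following; $r+1$ is taken modulo $P$ and $g+1$ modulo $\alpha_r$.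
\begin{center}
\renewcommand{\arraystretch}{1.12}
\begin{tabular}{rlllll}
 & state & letter & top & stack & new state\\ \hline
(1) & $\mathsf{store}$ & $y\in\{1,2\}$ & $Z,1,2$ & push $y$ & $\mathsf{store}$\\
(2) & $\mathsf{store}$, $\mathsf{sel}$ & $s$ & $1,2$ & pop & $\mathsf{sel}$\\
(3) & $\mathsf{store}$, $\mathsf{sel}$ & $\vdash$ & $1$ & unchanged & $\mathsf{up}_0$\\
    & $\mathsf{store}$, $\mathsf{sel}$ & $\vdash$ & $2$ & unchanged & $\mathsf{in}_0$\\
(4) & $\mathsf{in}_k$, $k<N_1$ & $a$ & $1,2$ & unchanged & $\mathsf{in}_{k+1}$\\
(5) & $\mathsf{in}_{N_1}$ & $\#$ & $1,2$ & unchanged & $\mathsf{up}_0$\\
(6) & $\mathsf{up}_r$ & $a$ & $1,2,A$ & push $A$ & $\mathsf{up}_{r+1}$\\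
(7) & $\mathsf{up}_r$, $r\in R$ & $\#$ & $1,2,A$ & unchanged & $\mathsf{dn}_{r,0}$\\
(8) & $\mathsf{dn}_{r,g}$, $g<\beta_r$ & $a$ & $A$ & pop & $\mathsf{dn}_{r,g+1}$\\
(9) & $\mathsf{dn}_{r,g}$, $g\ge\beta_r$ & $a$ & $1,2,A$ & unchanged & $\mathsf{dn}_{r,g+1}$\\
(10) & $\mathsf{dn}_{r,0}$ & $\#$ & $1,2$ & unchanged & $\mathsf{up}_0$\\
(11) & $\mathsf{up}_0$ & $\dashv$ & $1,2$ & pop & $\mathsf{ret}$\\
(12) & $\mathsf{ret}$ & $s$ & $1,2$ & pop & $\mathsf{ret}$\\
(13) & $\mathsf{ret}$ & $!$ & $Z$ & pop & $\mathsf{acc}$
\end{tabular}
\end{center}
There are no $\epsilon$-moves. For each state and letter, at most one of the numbered moves applies, and in each of them except (3) the target and the height change do not depend on the top symbol. So $D$ violates (U) only in move (3), where it branches on the hidden symbol.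

Moves (6)--(10) check a pair of blocks. While the first block is stored, its residue modulo $P$ is counted. In the second block, each round of $\alpha_r$ letters pops $\beta_r$ symbols.

\begin{lemma}\label{lem:gadget}
Let $D$ be in state $\mathsf{up}_0$ with top symbol in $\{1,2\}$, and let $n,\mu\ge0$.
\begin{itemize}
\item[(a)] The word $a^n$ can be read; it leads to state $\mathsf{up}_{n\bmod P}$ with exactly $n$ symbols $A$ above the starting stack.
\item[(b)] The word $a^n\#$ can be read iff $n\in\mathrm{dom}f$.
\item[(c)] If $n\in\mathrm{dom}f$, then $a^n\#a^\mu$ can be read iff $\mu\le f(n)$.
\item[(d)] If $n\in\mathrm{dom}f$, then $a^n\#a^\mu\#$ can be read iff $\mu=f(n)$; the configuration is then again the starting one.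
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is move (6). By move (7), a following $\#$ can be read iff $n\bmod P\in R$, that is, iff $n\in\mathrm{dom}f$. This is (b).

Let $n\in\mathrm{dom}f$, let $r=n\bmod P$, and write $\alpha,\beta$ for $\alpha_r,\beta_r$. The state $\mathsf{dn}_{r,g}$ records the number of letters of the second block modulo $\alpha$. Reading $\mu$ letters requires
\[
\varphi(\mu)=\beta\lfloor \mu/\alpha\rfloor+\min(\mu\bmod\alpha,\ \beta)
\]
pops. The function $\varphi$ is nondecreasing, move (9) is never blocked, and move (8) is blocked exactly when no $A$ is left, since the symbol below the $A$'s is $1$ or $2$. So $a^\mu$ can be read iff $\varphi(\mu)\le n$. Put $k=n/\beta$, an integer. Then $\varphi(\alpha k)=\beta k=n$ and, as $\alpha>\beta\ge1$, $\varphi(\alpha k+1)=n+1$. By monotonicity, $\varphi(\mu)\le n$ iff $\mu\le\alpha k=f(n)$. This is (c).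

By move (10), a further $\#$ requires $\alpha\mid\mu$ and that no $A$ is left, that is, $\varphi(\mu)=n$. For $\mu=\alpha t$ we have $\varphi(\mu)=\beta t$, and this equals $n$ iff $t=k$, that is, $\mu=f(n)$. Move (10) then leads to $\mathsf{up}_0$ without any $A$, which is the starting configuration.
\end{proof}

Moves (4)--(10) never change the symbols $1,2,Z$, and they do not depend on what lies below the topmost symbol from $\{1,2\}$. So the following is well defined. For $i\in\{1,2\}$ and $w\in\{a,\#\}^*$, let $\gamma_i(w)=(q,h)$ if $D$, after reading $\vdash$ with top symbol $i$ and then $w$, is in state $q$ with $h$ symbols $A$ above this $i$; let $\gamma_i(w)$ be undefined if $w$ cannot be read. We speak of \emph{mode} $i$, and say that it is \emph{alive} after $w$ if $\gamma_i(w)$ is defined.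

\begin{lemma}\label{lem:LD}
We have $\gamma_i(w)=(\mathsf{up}_0,0)$ iff $w\in L_i$. The dpda $D$ accepts $L$ by final state and also by empty store.
\end{lemma}

\begin{proof}
Mode $1$ starts with $(\mathsf{up}_0,0)$; mode $2$ starts with $(\mathsf{in}_0,0)$ and reaches an $\mathsf{up}$-state only by reading exactly $a^{N_1}\#$, which yields $(\mathsf{up}_0,0)$. From $(\mathsf{up}_0,0)$, every word of $K$ leads back to $(\mathsf{up}_0,0)$, by Lemma~\ref{lem:gadget}(d). Conversely, between two successive occurrences of $(\mathsf{up}_0,0)$ exactly one word of $K$ is read. Indeed, inside a first block the state is some $\mathsf{up}_r$ but at least one $A$ is present; from the next $\#$ on, the state is some $\mathsf{dn}_{r,g}$ until a further $\#$ is read, and by Lemma~\ref{lem:gadget}(b),(d) the word read in between is then in $K$. This proves the first claim.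

Now consider an accepted input. Only move (13) leads to $\mathsf{acc}$, and only (11) leads to $\mathsf{ret}$ from another state. So the input must be $x\in\{1,2\}^n$, then letters $s$ that pop the stack to $Zx_1\cdots x_j$, then $\vdash$, which needs $j\ge1$, then a word $w\in\{a,\#\}^*$, then $\dashv$. Move (11) applies iff $\gamma_{x_j}(w)=(\mathsf{up}_0,0)$, that is, iff $w\in L_{x_j}$, and leaves $Zx_1\cdots x_{j-1}$. After that, exactly $s^{j-1}!$ leads to $\mathsf{acc}$. Conversely every word of $L$ is read in this way. Finally, $Z$ is never pushed and is popped only by move (13), so the stack becomes empty exactly when $\mathsf{acc}$ is entered.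
\end{proof}

The conflict between the two modes lives on the words for which both are alive:
\[
E=\{w\in\{a,\#\}^*:\ \gamma_1(w)\text{ and }\gamma_2(w)\text{ are both defined}\}.
\]
The set $E$ is closed under prefixes and contains $\epsilon$.

\begin{lemma}\label{lem:E}
If $w=a^{n_1}\#\cdots a^{n_m}\#a^v\in E$, then $N_1,\dots,N_{m+1}$ exist, $n_i=N_i$ for $i\le m$, and $v\le N_{m+1}$. In particular, $E$ is finite if the trajectory is finite.
\end{lemma}

\begin{proof}
In mode $2$, the first block must be $a^{N_1}$, or $a^v$ with $v\le N_1$ if $m=0$. This settles $m=0$. Let $m\ge1$, so $n_1=N_1$. By Lemma~\ref{lem:gadget}(b),(d), mode $1$ forces $n_{2i}=f(n_{2i-1})$ for $2i\le m$, and mode $2$ forces $n_{2i+1}=f(n_{2i})$ for $2i+1\le m$. By induction, $N_i$ exists and $n_i=N_i$ for all $i\le m$.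

If $m$ is odd, block $m$ is the first block of a pair in mode $1$, and the $\#$ after it has been read. So $N_m\in\mathrm{dom}f$ and $v\le f(N_m)=N_{m+1}$ by Lemma~\ref{lem:gadget}(b),(c). If $m\ge2$ is even, block $m$ is the first block of a pair in mode $2$, and the same argument applies there.

If the trajectory has $T$ terms, then $m+1\le T$, and the block lengths are bounded, so $E$ is finite.
\end{proof}

\section{A finite trajectory gives a uniform dpda}\label{sec:finite}

As long as both modes are alive, the machine below keeps the word $w\in E$ in its finite control and leaves the stack alone. When at most one mode survives, it checks the hidden symbol and enters the configuration that $D$ has reached.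

\begin{proposition}\label{prop:finite}
If the trajectory is finite, then $L$ is accepted by empty store by a uniform dpda. In particular, $L$ is superdeterministic.
\end{proposition}

\begin{proof}
The set $E$ is finite by Lemma~\ref{lem:E}. Let $M$ have the stack symbols, the initial symbol, the initial state and the states of $D$, and in addition a state $[w]$ for each $w\in E$. Its moves are those of $D$ except (3), and the following.
\begin{itemize}
\item[(3$'$)] In $\mathsf{store}$ or $\mathsf{sel}$, letter $\vdash$, top $1$ or $2$: stack unchanged; go to $[\epsilon]$.
\item[(14)] In $[w]$, letter $y\in\{a,\#\}$ with $wy\in E$, top $1$ or $2$: stack unchanged; go to $[wy]$.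
\item[(15)] In $[w]$, letter $y\in\{a,\#\}$ with $wy\notin E$: by definition of $E$, at most one $i\in\{1,2\}$ has $\gamma_i(wy)$ defined. If there is one, with $\gamma_i(wy)=(q,h)$, there is a single move, with top $i$: push $A^h$ on top of $i$; go to $q$.
\item[(16)] In $[w]$, letter $\dashv$, top $i\in\{1,2\}$ with $w\in L_i$: pop; go to $\mathsf{ret}$.
\end{itemize}

\emph{$L(M)=L$.} Before the letter $\vdash$ the two machines agree, and both can read $\vdash$ in the same configurations. Compare them after an input $xs^{n-j}\vdash w$ with $w\in E$, and let $\gamma_{x_j}(w)=(q,h)$. Then $M$ is in state $[w]$ with stack $Zx_1\cdots x_j$, and $D$ is in state $q$ with stack $Zx_1\cdots x_jA^h$. Let the next letter be $y\in\{a,\#\}$. If $wy\in E$, both machines read it and the comparison continues. If $wy\notin E$, then $M$ can read $y$ iff $\gamma_{x_j}(wy)$ is defined, that is, iff $D$ can; afterwards both machines are in the same configuration, and they have the same moves from there on. The letter $\dashv$ can be read by $M$ iff $w\in L_{x_j}$, by Lemma~\ref{lem:LD} iff $D$ can read it, and with the same resulting configuration. Neither machine can read any other letter. So $M$ and $D$ read the same words. Both empty the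 stack only by popping $Z$, and this happens exactly when the letter $!$ is read; hence $L(M)=L$ by Lemma~\ref{lem:LD}.

\emph{$M$ is uniform.} There are no $\epsilon$-moves. For the moves kept from $D$, condition (U) can be read off the table: for each state and letter only one of them applies, and its target and height change do not depend on the top symbol. Move (3$'$) always goes to $[\epsilon]$ with height change $0$. From $[w]$ on $y\in\{a,\#\}$ there is either (14), with target $[wy]$ and height change $0$ for both top symbols, or at most a single move (15). On $\dashv$ the target is $\mathsf{ret}$ and the height change $-1$ for every admitted top symbol. So (U) holds, and Lemma~\ref{lem:uniform} applies.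
\end{proof}

\begin{remark}\label{rem:growth}
The moves at $[w]$ depend on $w$ only through $\gamma_1(w)$ and $\gamma_2(w)$, since $\gamma_i(wy)$ is determined by $\gamma_i(w)$ and $y$. So the construction works, with one state for each pair, whenever the set of pairs $(\gamma_1(w),\gamma_2(w))$, $w\in E$, is finite. This explains the requirement $\alpha_r>\beta_r$. If we allowed $f(n)=n$ for odd $n$ (with $P=2$, $R=\{1\}$, $\alpha_1=\beta_1=1$) and started at $N_1=1$, the trajectory $1,1,1,\dots$ would be infinite. But $E$ would consist of the prefixes of the words $(a\#)^k$, along which at most one $A$ is ever stacked in either mode, and $L$ would be superdeterministic.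
\end{remark}

\section{An infinite trajectory excludes every SPDA}\label{sec:infinite}

We prove somewhat more than is needed for Theorem~\ref{thm:main}: $(H_\kappa)$ is enough, and the language may be coded over another alphabet. On a first reading, take $h$ to be the identity and $\kappa=0$.

\begin{proposition}\label{prop:infinite}
Suppose that the trajectory is infinite. Let $h:\Sigma^*\to\Delta^*$ be an injective homomorphism, $\$\notin\Delta$, $e\in\{\epsilon,\$\}$ and $\kappa\ge0$. Then no finite-delay dpda satisfying $(H_\kappa)$ accepts $h(L)e$ by empty store. In particular, $L$ is not superdeterministic.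
\end{proposition}

\begin{proof}
Suppose that $M'$ is such a dpda, with state set $Q$ and delay $d$.

\emph{The configurations $c(v)$.} Let $v\in\Sigma^*$ be a prefix of a word $vz\in L$. The configurations that $M'$ reaches from the initial one by reading $h(v)$ form a chain linked by $\epsilon$-moves, and only the last one of a chain can be in reading mode. So there is at most one reading-mode configuration among them. There is one, and it lies on the accepting computation on $h(vz)e$. Indeed, if $h(z)e\neq\epsilon$, take the configuration from which the first letter of $h(z)e$ is read; a reading move applies there, so by determinism no $\epsilon$-move does. If $h(z)e=\epsilon$, take the final configuration, whose stack is empty. Call this configuration $c(v)$; by uniqueness it does not depend on $z$. If $vz$ is a prefix of a word of $L$, then $c(v)$ and $c(vz)$ lie on a common accepting computation, so $c(v)\xrightarrow{h(z)}c(vz)$.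

\emph{Two prefixes with the same state.} Take $n\ge1$ with $2^n>|Q|$. Each $x\in\{1,2\}^n$ is a prefix of a word of $L$: let $j=n$ and continue with $\vdash w\dashv s^{n-1}!$ for some $w\in L_{x_n}$. So there are $x\neq x'$ in $\{1,2\}^n$ with $\mathrm{state}(c(x))=\mathrm{state}(c(x'))$. Choose $j$ with $x_j\ne x_j'$; exchanging $x$ and $x'$ if necessary, let $x_j=1$ and $x'_j=2$. For odd $k$ put
\[
v_k=s^{n-j}\vdash a^{N_1}\#a^{N_2}\#\cdots a^{N_k}\#,\qquad z_k=a^{N_{k+1}}\#\dashv s^{j-1}!\,.
\]

\emph{Bounded height in mode $2$.} Since $k$ is odd,
\[
a^{N_1}\#\,(a^{N_2}\#a^{N_3}\#)\cdots(a^{N_{k-1}}\#a^{N_k}\#)\in L_2,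
\]
so $x'v_k\dashv s^{j-1}!\in L$. From $c(x'v_k)$, the dpda $M'$ thus empties its stack while reading $h(\dashv s^{j-1}!)e$. Let $\ell$ be the maximal length of $h(y)$, $y\in\Sigma$. The word read has length at most $\ell(n+1)+1$. The configuration $c(x'v_k)$ is in reading mode, and each reading move is followed by at most $d$ $\epsilon$-moves. So there are at most $(\ell(n+1)+1)(d+1)$ moves, each lowering the height by at most one. Hence
\[
|c(x'v_k)|\le B:=(\ell(n+1)+1)(d+1)\qquad\text{for all odd }k.
\]

\emph{Transfer to mode $1$.} For odd $k$ we have
\[
(a^{N_1}\#a^{N_2}\#)\cdots(a^{N_k}\#a^{N_{k+1}}\#)\in K^*=L_1 ,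
\]
so $xv_kz_k\in L$, and $c(xv_k)$ exists. The configurations $c(x)$ and $c(x')$ are accessible, in reading mode and have the same state; reading $h(v_k)$ leads from them to the reading-mode configurations $c(xv_k)$ and $c(x'v_k)$. By $(H_\kappa)$,
\[
|c(xv_k)|\le|c(x)|+|c(x'v_k)|-|c(x')|+\kappa\le|c(x)|+B+\kappa .
\]

\emph{Contradiction.} The bound does not depend on $k$, so only finitely many configurations occur among the $c(xv_k)$. Hence $c(xv_k)=c(xv_{k'})$ for some odd $k<k'$. From $c(xv_k)$ the stack is emptied by reading $h(z_k)e$; therefore $M'$ also accepts $h(xv_{k'}z_k)e$, and $xv_{k'}z_k\in L$ because $h$ is injective. As $x_j=1$ and a word of $L$ determines its parts, this means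
\[
a^{N_1}\#\cdots a^{N_{k'}}\#\,a^{N_{k+1}}\#\in L_1=K^* .
\]
Since $k'$ is odd, the last two blocks form a pair, so $N_{k+1}=f(N_{k'})=N_{k'+1}$. This contradicts $N_{k+1}<N_{k'+1}$.

The last sentence of the proposition is the case $h=\mathrm{id}$, $\kappa=0$, for both values of $e$, since every SPDA satisfies $(H_0)$.
\end{proof}

\section{Halting as finiteness of a trajectory}\label{sec:halting}

It remains to let a residue map imitate a two-counter machine. A configuration with label $l$ and counters $x_1,x_2$ can be coded by the number $2^{x_1}3^{x_2}\pi_l$, with a prime $\pi_l$ for the label. One step multiplies by a fraction that depends only on which of the relevant primes divide the number. This map need not be increasing, and if the machine repeats a configuration, the trajectory is eventually periodic; Remark~\ref{rem:growth} shows that an infinite trajectory of this kind may leave $L$ superdeterministic. We therefore add a clock, a factor $\rho$ per step, with a prime $\rho$ large enough to make every step increasing.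

\begin{proposition}\label{prop:counter}
From a two-counter machine $C$ one can compute a residue map $f$ and a start value $N_1\ge1$ such that the trajectory is finite iff $C$ halts when started with zero counters.
\end{proposition}

\begin{proof}
Put $e_1=2$, $e_2=3$. Let $\pi_0,\dots,\pi_m\ge5$ be distinct primes, let $\rho>3\max_l\pi_l$ be a prime, and let $P=6\pi_0\cdots\pi_m$. For $0\le r<P$ let $l(r)$ be the least $l$ with $\pi_l\mid r$, if there is one, and let $R=\{r: l(r)\text{ is defined and }l(r)\ge1\}$. Since $l(0)=0$, we have $0\notin R$. For $r\in R$ and $l=l(r)$ let
\[
(\alpha_r,\beta_r)=
\begin{cases}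
(\rho\,\pi_{l'}e_j,\ \pi_l) & \text{if instruction } l \text{ is } \mathrm{INC}_j,\text{ goto }l';\\
(\rho\,\pi_{l'},\ \pi_l) & \text{if it is a test of }c_j\text{ and }e_j\nmid r;\\
(\rho\,\pi_{l''},\ \pi_le_j) & \text{if it is a test of }c_j\text{ and }e_j\mid r.
\end{cases}
\]
Here $l'$ and $l''$ are the targets named in the instruction. In all cases $\beta_r$ is a product of distinct primes dividing both $P$ and $r$, so $\beta_r\mid P$ and $\beta_r\mid r$. Moreover $\alpha_r\ge5\rho>3\max_l\pi_l\ge\beta_r\ge1$. So these data define a residue map $f$. Let $N_1=\pi_1$.

Encode ``label $l$ and counters $x_1,x_2$ after $t$ steps'' by $N=2^{x_1}3^{x_2}\pi_l\rho^t$, and let $r=N\bmod P$. The numbers $2,3,\rho,\pi_0,\dots,\pi_m$ are distinct primes, so $\pi_l$ is the only $\pi_i$ dividing $N$, and $e_j\mid N$ iff $x_j\ge1$. Since each of the $\pi_i$ and $e_j$ divides $P$, it divides $N$ iff it divides $r$. So $l(r)=l$, and $e_j\mid r$ iff $x_j\ge1$. Hence $N\in\mathrm{dom}f$ iff $l\ne0$. In this case $f(N)=\alpha_rN/\beta_r$ is obtained from $N$ by replacing $\pi_l$ with the prime of the next label, multiplying or dividing by $e_j$ if the counter $c_j$ is incremented or decremented, and multiplying by $\rho$. So $f(N)$ encodes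 the next configuration. As $N_1=\pi_1$ encodes the start, the trajectory lists the codes of the successive configurations of $C$, and it ends iff label $0$ is reached.
\end{proof}

For example, if the only instruction is ``$1$: $\mathrm{INC}_1$, goto $1$'', then $f(N)=2\rho N$ along the trajectory, so $N_t=\pi_1(2\rho)^{t-1}$. Numbers that encode no configuration may lie in $\mathrm{dom}f$; they do no harm, because the trajectory never meets them.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $C$, compute $f$ and $N_1$ by Proposition~\ref{prop:counter}, and from them the dpda $D$ of Section~\ref{sec:lang}, which has no $\epsilon$-moves and accepts $L$ by final state (Lemma~\ref{lem:LD}). If $C$ halts, the trajectory is finite and $L$ is superdeterministic by Proposition~\ref{prop:finite}. If $C$ does not halt, the trajectory is infinite and $L$ is not superdeterministic by Proposition~\ref{prop:infinite}. As halting is undecidable \cite{Minsky}, so is superdeterminism of $L(D)$.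
\end{proof}

\section{Two letters, exact complexity, and succinctness}\label{sec:strong}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a)]
The alphabet $\Sigma$ of Section~\ref{sec:lang} has eight letters. Let $h:\Sigma\to\{0,1\}^3$ be a bijection, extended to a homomorphism; it is injective on $\Sigma^*$.

\emph{Reading coded letters.} For a dpda $G$ over $\Sigma$ without $\epsilon$-moves, with initial state $q_0$, let $G_h$ have the stack alphabet and initial stack symbol of $G$, the states $(q,b)$ with $q$ a state of $G$ and $b\in\{0,1\}^*$, $|b|\le2$, and the initial state $(q_0,\epsilon)$. If $|b|<2$, reading a bit $y$ with any top symbol leads from $(q,b)$ to $(q,by)$ with the stack unchanged. If $|b|=2$, reading $y$ performs the move of $G$ for $(q,h^{-1}(by))$ and the given top symbol, if there is one, and leads to $(q',\epsilon)$, where $q'$ is the target of that move. The final states are $(q,\epsilon)$ with $q$ final. Then $G_h$ has no $\epsilon$-moves and accepts by final state the $h$-image of the language that $G$ accepts by final state. The same holds for empty store, because the height changes only at ends of code blocks and there are no moves on an empty stack. If $G$ is uniform, so is $G_h$: for $|b|<2$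 the target and the height change $0$ do not depend on the top symbol, and for $|b|=2$ this is (U) for $G$.

\emph{The reduction.} Given $C$, take $f,N_1$ from Proposition~\ref{prop:counter} and the dpda $D$ of Section~\ref{sec:lang}, and output $D_h$. By Lemma~\ref{lem:LD}, $D_h$ accepts $h(L)$ by final state and by empty store, and $h(L)$ is prefix-free, being accepted by empty store.

If $C$ halts, the uniform dpda $M$ of Proposition~\ref{prop:finite} yields the uniform dpda $M_h$, which accepts $h(L)$ by empty store. By (i), $h(L)\in\mathcal X$. If $C$ does not halt, Proposition~\ref{prop:infinite} says that neither $h(L)$ nor $h(L)\$$ is accepted by empty store by a finite-delay dpda satisfying some $(H_\kappa)$. By (ii), $h(L)\notin\mathcal X$. So halting of two-counter machines, a $\Sigma^0_1$-hard problem \cite{Minsky}, reduces to ``$L(D)\in\mathcal X$?''.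

The superdeterministic languages satisfy (i) because uniform dpda's are SPDAs (Lemma~\ref{lem:uniform}), and (ii) because SPDAs have finite delay and satisfy $(H_0)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
A context-free language over one letter is regular \cite{GinsburgRice}, and every regular language $S$ is superdeterministic. Indeed, let $S$ have a complete deterministic finite automaton with states $Q$, transitions $(q,y)\mapsto q\cdot y$, initial state $q_0$ and final states $F$. Take the dpda with states $Q$, initial state $q_0$ and the single stack symbol $Z$ that on $y\in\Sigma$ goes from $q$ to $q\cdot y$ with the stack unchanged, and on $\$$ pops $Z$ in state $q\in F$ and stays in $q$. With one stack symbol, (U) is automatic, so this is an SPDA, and it accepts $S\$$ by empty store.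
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(c)]
Hardness is part (a). For recursive enumerability, let $D$ be a dpda over an alphabet $\Sigma$. Enumerate all dpda's $M$ over $\Sigma$ and over $\Sigma\cup\{\$\}$, up to renaming of states and stack symbols, and apply the following \emph{test} to each.
\begin{itemize}
\item Decide whether $M$ is an SPDA; this is the known fact recalled in the introduction. If not, the test fails.
\item Convert $M$ into a dpda accepting $L(M)$ by final state. Its initial stack symbol is a new bottom symbol. From a new initial state, an $\epsilon$-move pushes $Z_0$ on top of it and enters the initial state of $M$. When $M$ has emptied its own stack, so that the bottom symbol is exposed, an $\epsilon$-move leads to a new state without further moves, which is the only final state.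
\item Decide whether $L(M)=L(D)$ if $M$ is over $\Sigma$, respectively $L(M)=L(D)\$$ if $M$ is over $\Sigma\cup\{\$\}$. A dpda for $L(D)\$$ is effectively available, because the deterministic context-free languages are effectively closed under right concatenation with regular sets \cite{GinsburgGreibach}, and equivalence of dpda's is decidable \cite{Senizergues}.
\end{itemize}
Halt if some test succeeds. This happens iff $L(D)$ is superdeterministic.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(d)]
Suppose that a recursive $g$ as described exists. Given a dpda $D$ over $\Sigma$ without $\epsilon$-moves, apply the test from the proof of (c) to the finitely many dpda's over $\Sigma$ and over $\Sigma\cup\{\$\}$ (up to renaming) of size at most $g(|D|)$. Each test is a decision procedure, and some test succeeds iff $L(D)$ is superdeterministic. So superdeterminism of $L(D)$ would be decidable for dpda's without $\epsilon$-moves, contrary to Theorem~\ref{thm:main}.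
\end{proof}

\begin{thebibliography}{9}

\bibitem{AST}
\emph{Alternate Stacking Technique Revisited: Inclusion Problem of Superdeterministic Pushdown Automata}.
\url{https://ipsj.ixsq.nii.ac.jp/ej/?action=repository_uri&item_id=16452&file_id=1&file_no=1}

\bibitem{GinsburgGreibach}
Ginsburg and Greibach, \emph{Inform.\ and Control} \textbf{9}, 1966.

\bibitem{GinsburgRice}
Ginsburg and Rice, \emph{J.\ ACM} \textbf{9}, 1962.

\bibitem{Minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\bibitem{Senizergues}
S\'enizergues, \emph{Theoret.\ Comput.\ Sci.} \textbf{251}, 2001.

\end{thebibliography}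

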